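\title{The optimal competitive ratio for semi-online bipartite matching}

\begin{abstract}
In semi-online bipartite matching a $(1-\delta)$-fraction of the online nodes is known in advance together with its edges, while the remaining $\delta$-fraction and the arrival order are chosen by an oblivious adversary, subject to the existence of a perfect matching. We prove that the best competitive ratio of randomized integral algorithms is exactly $1-\delta e^{-\delta}$, the same as in the fractional version. More precisely, we attach to every predicted graph $H$ the value of an explicit max--min problem, give an algorithm that attains it on $H$, show that it cannot be improved asymptotically on disjoint copies of $H$, and characterize the graphs for which it is smallest. The algorithm samples the set of offline nodes kept free for the unknown arrivals from a determinantal measure with prescribed marginals. The negative dependence of this measure is what a randomized primal--dual analysis of a Ranking-type rule needs.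
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The model}

Fix $\delta\in[0,1]$ and a positive integer $n$ with $\delta n$ an integer. An \emph{instance of size $n$} consists of a bipartite graph $G=(U,V,E)$ with $|U|=|V|=n$ that has a perfect matching, a partition $V=V_P\cup V_A$ with $|V_A|=\delta n$, and an ordering of $V$. The nodes of $U$ are \emph{offline}, those of $V_P$ are \emph{predicted} and those of $V_A$ are \emph{adversarial}. The algorithm knows in advance the set $U$, the set $V_P$ and the \emph{predicted graph} $H=G[U\cup V_P]$, and may preprocess them. It knows neither the edges at $V_A$ nor the ordering, which may interleave $V_P$ and $V_A$ arbitrarily. The nodes of $V$ arrive one at a time in the given order. When a node arrives its edges are revealed, and the algorithm must irrevocably match it to an unmatched neighbor in $U$ or leave it unmatched.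

A randomized algorithm draws a random seed, its \emph{coins}, and each of its decisions is a function of the coins, of $H$, and of the nodes that have arrived so far with their edges. The adversary is \emph{oblivious}: the instance is fixed without knowledge of the coins. Algorithms have unlimited computation and may draw real random numbers. We write $\mathrm{ALG}$ for the size of the matching produced; the offline optimum is $n$. The \emph{competitive ratio} of an algorithm is the infimum of $\mathbb E[\mathrm{ALG}]/n$ over all $n$ with $\delta n$ integral and all instances of size $n$. For a single $n$ we let $c_n$ be the supremum, over randomized algorithms, of the infimum of $\mathbb E[\mathrm{ALG}]/n$ over instances of size $n$.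

Three results are known. There is a randomized algorithm with competitive ratio $1-\delta+\delta^2(1-1/e)$. No randomized algorithm has ratio better than $1-\delta e^{-\delta}$, up to $o(1)$ terms as $n\to\infty$. And $1-\delta e^{-\delta}$ is exactly the optimal ratio in the fractional version, in which an arriving node $v$ assigns irrevocable values $x_{\{u,v\}}\ge0$ to its edges, the values at every node of $U\cup V$ sum to at most $1$, and the objective is the sum of all values. The problem of closing the gap for integral matchings is posed in \cite{semionline}: determine the best competitive ratio of randomized algorithms as a function of $\delta$. We show that it is $1-\delta e^{-\delta}$. Our proofs of both bounds are self-contained and do not use the three results above.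

\subsection{Which ratio to expect}\label{sec:guess}

Throughout, $f(x)=1-e^{-x}$. The two known bounds read $1-\delta+\delta\cdot\delta f(1)$ and $1-\delta+\delta f(\delta)$. They agree at $\delta=0$, where everything is known and the ratio is $1$, and at $\delta=1$, where nothing is predicted and the ratio is $1-1/e$. In between, $\delta f(1)<f(\delta)$ because $f$ is strictly concave and $f(0)=0$.

The term $1-\delta$ is free: a perfect matching of $G$ restricts to a matching of $H$ that covers $V_P$, and the algorithm can fix such a matching in advance. It leaves a set $R$ of $\delta n$ offline nodes for $V_A$, and any further gain depends on hiding $R$ from the adversary. To see this take $\delta=1/2$ and let $H$ consist of $n/2$ disjoint paths $x_i\,p_i\,y_i$ with $p_i\in V_P$. Let $V_P$ arrive first, and then send for each $i$ one adversarial node adjacent only to the node taken by $p_i$ (to $x_i$ if $p_i$ was left unmatched). The graph has a perfect matching, and each path contributes at most one edge to the algorithm. An adversary who can foresee the choices, because the algorithm is deterministic or because the coins are visible, thus forces the ratio $1/2=1-\delta$.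

So let $R$ be random, and suppose that each offline node lies in $R$ with probability $\delta$. Let $A$ be the set of partners of $V_A$ in a perfect matching of $G$; then $|A|=\delta n$ and $\mathbb E|R\cap A|=\delta^2n$. A first guess treats $R\cap A$ and its partners as an instance with nothing predicted, which suggests a gain of $\delta^2n(1-1/e)$. This guess ignores the adversarial nodes whose partners are not in $R$, and these nodes can also fill $R$. For a second guess, consider the \emph{triangular instance}: $s=|A|$ nodes arrive, the first is adjacent to all of $A$, and each later one has the neighborhood of its predecessor minus one random node. A fractional algorithm that has capacity $\delta$ left on every node of $A$ can only spread the $i$-th arrival evenly over its $s-i+1$ neighbors. The capacity is exhausted after $t$ arrivals when $\sum_{i\le t}1/(s-i+1)\approx\ln\frac{s}{s-t}$ reaches $\delta$, that is, when $t\approx sf(\delta)$. This suggests the gain $\delta n f(\delta)$, and Lemma~\ref{lem:triangle} makes the heuristic precise as an upper bound. The question is whether an integral algorithm, which has a random set $R$ in place of an exact capacity $\delta$ on each node, must lose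 something against this.

\subsection{Reserve sets and the main theorems}

Let $H=(U,V_P,E_H)$ be a bipartite graph with a matching that covers $V_P$; put $n=|U|$ and define $\delta$ by $|V_P|=(1-\delta)n$. A set $R\subseteq U$ is a \emph{reserve set} if $H$ has a perfect matching between $U\setminus R$ and $V_P$. Every reserve set has $\delta n$ elements. Let $\mathcal B(H)$ be the family of reserve sets and
\[
B(H)=\operatorname{conv}\{\mathbf 1_R:R\in\mathcal B(H)\}\subseteq[0,1]^U .
\]
A vector $q$ lies in $B(H)$ exactly when it is the vector of marginals $q_u=\Pr[u\in R]$ of some random reserve set $R$; in particular $\sum_uq_u=\delta n$. Reserve sets describe both players: the set $R$ that the algorithm keeps free is one, and so is the set $A$ of partners of $V_A$, since a perfect matching of $G$ matches $U\setminus A$ to $V_P$. Put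
\[
\Psi(a,q)=\sum_{u\in U}a_uf(q_u),\qquad \operatorname{val}(H)=\max_{q\in B(H)}\ \min_{a\in B(H)}\Psi(a,q).
\]
The inner minimum is attained at one of the finitely many points $\mathbf 1_A$, so it is a continuous function of $q$ and the maximum exists. One may read $\operatorname{val}(H)$ as the value of a game: the algorithm chooses marginals $q$, the adversary chooses $A$, and each $u\in A$ pays the algorithm $f(q_u)$.

\begin{theorem}\label{thm:ratio}
Let $\delta=d/b$ in lowest terms. For every $n$ with $\delta n$ integral (so that $b\mid n$),
\[
1-\delta e^{-\delta}\ \le\ c_n\ \le\ 1-\delta e^{-\delta}+\frac bn .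
\]
Hence the optimal competitive ratio of randomized algorithms is exactly $1-\delta e^{-\delta}$.
\end{theorem}

Let $kH$ denote the disjoint union of $k$ copies of $H$, and $N_H(S)$ the set of neighbors of $S\subseteq V_P$.

\begin{theorem}\label{thm:graph}
Let $H$, $n$ and $\delta$ be as above.
\begin{enumerate}
\item[(1)] There is a randomized algorithm with $\mathbb E[\mathrm{ALG}]\ge|V_P|+\operatorname{val}(H)$ on every instance with predicted graph $H$.
\item[(2)] Let $k\ge1$. For every randomized algorithm there is an instance with predicted graph $kH$ on which $\mathbb E[\mathrm{ALG}]\le k(|V_P|+\operatorname{val}(H))+|U|$, while the method of part (1) gives $\mathbb E[\mathrm{ALG}]\ge k(|V_P|+\operatorname{val}(H))$ on every such instance.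
\item[(3)] $\operatorname{val}(H)\ge n\delta f(\delta)$, with equality if and only if $|S|\le(1-\delta)|N_H(S)|$ for all $S\subseteq V_P$.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:ratio} from Theorem~\ref{thm:graph}]
Given the predicted graph $H$, run the algorithm of part (1). By part (3), on every instance of size $n$,
\[
\mathbb E[\mathrm{ALG}]\ge(1-\delta)n+n\delta(1-e^{-\delta})=n(1-\delta e^{-\delta}).
\]
For the upper bound write $n=kb$ and let $H$ be the complete bipartite graph with $|V_P|=b-d$ and $|U|=b$. Every nonempty $S\subseteq V_P$ satisfies $|S|\le b-d=(1-\delta)b=(1-\delta)|N_H(S)|$, so $\operatorname{val}(H)=b\delta f(\delta)$ by part (3). By part (2), every algorithm has an instance of size $n$ with $\mathbb E[\mathrm{ALG}]\le kb(1-\delta)+kb\,\delta f(\delta)+b=n(1-\delta e^{-\delta})+b$. The lower bound holds for all $n$ with no loss, and the ratio of any algorithm is at most $\inf_nc_n=1-\delta e^{-\delta}$.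
\end{proof}

\begin{example}\label{ex:forced}
Let $U=\{x,y\}$ and let the only predicted node be adjacent to $x$ alone. Then $\delta=1/2$, the only reserve set is $\{y\}$, and $\operatorname{val}(H)=f(1)>f(1/2)=n\delta f(\delta)$; the condition in part (3) fails for $S=V_P$. On $H$ itself an algorithm can always match both online nodes, and $2>1+f(1)$. So part (1) need not be tight on a single copy, which is why part (2) speaks of $kH$.
\end{example}

Section~\ref{sec:example} shows on four offline nodes that the marginals of $R$ do not suffice and which property of its distribution is needed. Section~\ref{sec:nd} constructs such a distribution, Section~\ref{sec:alg} analyzes the algorithm, Section~\ref{sec:upper} builds the hard instances, and Section~\ref{sec:val} proves part (3). We write $S\setminus u$ for $S\setminus\{u\}$, and call $g:2^J\to\mathbb R$ \emph{nondecreasing} if $g(S)\le g(S')$ whenever $S\subseteq S'\subseteq J$.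

\section{Four offline nodes}\label{sec:example}

Let $H$ consist of the two paths $x_1p_1y_1$ and $x_2p_2y_2$, so $n=4$ and $\delta=1/2$. A reserve set contains one node from each pair $\{x_i,y_i\}$. Against marginals $q$ the adversary picks the node of smaller marginal in each pair, so the best choice is $q\equiv1/2$ and $\operatorname{val}(H)=2f(1/2)\approx0.787$. Consider the algorithm that samples $R$ with these marginals, matches $p_1,p_2$ outside $R$, and gives each adversarial node its first free neighbor in $R$ in a uniformly random order of $U$. The distributions of $R$ with all marginals $1/2$ form a one-parameter family, $0\le\gamma\le1/2$: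
\[
\Pr[\{x_1,x_2\}]=\Pr[\{y_1,y_2\}]=\gamma,\qquad \Pr[\{x_1,y_2\}]=\Pr[\{y_1,x_2\}]=\tfrac12-\gamma .
\]
Let $v_1$ arrive with neighbors $x_1,x_2$, and then $v_2$ with the single neighbor $x_2$. If $R=\{x_1,x_2\}$, then $v_1$ takes $x_1$ or $x_2$ with equal probability, and $2$ or $1$ nodes are matched, $3/2$ on average. If $R$ contains exactly one of $x_1,x_2$, then $v_1$ takes it and one node is matched. If $R=\{y_1,y_2\}$, nothing is matched. The expected gain is $\frac32\gamma+(1-2\gamma)=1-\gamma/2$. For $\gamma=1/2$ this is $3/4$, which is less than $2f(1/2)$ because $e>64/25$. The choice $\gamma=0$ fails in the same way on the instance with $y_2$ in place of $x_2$, where the gain is $1-(\frac12-\gamma)/2$. The choice $\gamma=1/4$, which makes the two pairs independent, gains $7/8$ on both.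

The loss at $\gamma=1/2$ comes from positive correlation: $x_1$ is reserved exactly when $x_2$ is, so the free nodes of $A$ are either plentiful, and then partly wasted, or absent. With $k$ paths and $R$ equal to $\{x_1,\dots,x_k\}$ or $\{y_1,\dots,y_k\}$ with probability $1/2$ each, the triangular instance on the nodes $x_i$ holds the gain inside $R$ to $\frac12(kf(1)+1)$ by Lemma~\ref{lem:triangle}. Up to the constant this is $\delta^2n(1-1/e)$, the first guess of Section~\ref{sec:guess}.

Independence repairs this example, but it is not available in general: $|R|$ is fixed, and already $x_1\in R$ and $y_1\in R$ exclude each other. What the analysis will use is one-sided. Learning that $u$ is reserved should not make the rest of $R$ larger: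
\begin{equation}\label{eq:nd}\tag{ND}
\mathbb E\big[\mathbf 1_{u\in R}\,g(R\setminus u)\big]\le q_u\,\mathbb E\big[g(R\setminus u)\big]\quad\text{for all $u\in U$ and all nondecreasing $g:2^{U\setminus u}\to\mathbb R$,}
\end{equation}
where $q_u=\Pr[u\in R]$. In the example, $u=x_1$ with $g=\mathbf 1_{x_2\in R}$ gives $\gamma\le1/4$, and with $g=\mathbf 1_{y_2\in R}$ gives $\frac12-\gamma\le1/4$, so \eqref{eq:nd} singles out $\gamma=1/4$.

\section{Negatively dependent reserve sets}\label{sec:nd}

\begin{proposition}\label{prop:nd}
For every $q\in B(H)$ there is a random reserve set $R\in\mathcal B(H)$ with $\Pr[u\in R]=q_u$ for all $u\in U$ that satisfies \eqref{eq:nd}.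
\end{proposition}

We work with the complement $W=U\setminus R$, the set matched to $V_P$. Three things are needed: a class of measures on sets of fixed size with negative correlation between pairs of elements, a way to pass from pairs to arbitrary nondecreasing functions, and enough freedom in the class to realize the support $\mathcal B(H)$ and the marginals $q$. Determinants suit the purpose because they detect perfect matchings and because sums of their squares can be computed.

\subsection{Determinantal measures}

Let $J$ be a finite set and $X$ a real matrix with $k$ rows, columns $x_e$ indexed by $e\in J$, and rank $k$. For $W\subseteq J$ let $X_W$ be the submatrix on the columns in $W$. The Cauchy--Binet formula states that for any such matrix, whatever its rank,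
\[
\det(XX^T)=\sum_{|W|=k}\det(X_W)^2 ,
\]
the sum being empty if $|J|<k$. So $\mu_X(W)=\det(X_W)^2/\det(XX^T)$ is a probability measure on the $k$-subsets of $J$. We call the measures $\mu_X$ \emph{determinantal measures on $J$}, and include the case $k=0$, the point mass at $\emptyset$. The weight of $W$ is the squared volume spanned by its columns, so nearly parallel columns rarely occur together; this is the source of the negative correlation. If $M$ is an invertible $k\times k$ matrix, then $\mu_{MX}=\mu_X$, because every $\det(X_W)^2$ is multiplied by $\det(M)^2$.

\begin{lemma}\label{lem:det}
Let $W$ have a determinantal law $\mu_X$ on $J$, and let $e\in J$.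
\begin{enumerate}
\item[(a)] If $\Pr[e\notin W]>0$, the law of $W$ given $e\notin W$ is determinantal on $J\setminus e$.
\item[(b)] If $\Pr[e\in W]>0$, the law of $W\setminus e$ given $e\in W$ is determinantal on $J\setminus e$.
\item[(c)] If $u\ne e$ and $0<\Pr[u\in W]<1$, then $\Pr[e\in W\mid u\in W]\le\Pr[e\in W\mid u\notin W]$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $k=0$ part (a) is immediate and the hypotheses of (b) and (c) fail, so let $k\ge1$.

(a) Delete column $e$. Some $W\not\ni e$ has $\det X_W\ne0$, so the rank is still $k$, and the conditional law is proportional to $\det(X_W)^2$.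

(b) Some $W_0\ni e$ has $\det X_{W_0}\neq0$, so $x_e\ne0$, and after left multiplication by an invertible matrix $x_e$ is the first unit vector. Let $X'$ be $X$ without row $1$ and column $e$. Expanding along column $e$ gives $\det X_W=\pm\det X'_{W\setminus e}$ for all $W\ni e$. Taking $W=W_0$ shows that $X'$ has rank $k-1$, and the conditional law is $\mu_{X'}$.

(c) Multiplying by $(XX^T)^{-1/2}$ we may assume $XX^T=I$. Deleting a set of columns, collected in a matrix $Y$, replaces $XX^T$ by $I-YY^T$. By Cauchy--Binet the probability that $W$ avoids these columns is $\det(I-YY^T)$, which equals $\det(I-Y^TY)$. Hence $\Pr[e\notin W]=1-|x_e|^2$, $\Pr[u\notin W]=1-|x_u|^2$, and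
\[
\Pr[e,u\notin W]=(1-|x_e|^2)(1-|x_u|^2)-\langle x_e,x_u\rangle^2\le\Pr[e\notin W]\,\Pr[u\notin W].
\]
So the indicators of $e\notin W$ and $u\notin W$ have nonpositive covariance. The indicators of $e\in W$ and $u\in W$ have the same covariance, and it equals $\Pr[u\in W]\Pr[u\notin W]$ times the difference of the left and right sides of (c).
\end{proof}

\subsection{One element against the rest}

Pairwise correlation is not yet \eqref{eq:nd}: the function $g$ used in Section~\ref{sec:alg} depends on the whole set $R\setminus u$ through a run of the algorithm. The Feder--Mihail argument bridges this by induction. It conditions on one more element $e$, which keeps us in the class by Lemma~\ref{lem:det}(a),(b), and it uses the constant size of $W$ to find an $e$ whose presence does not lower the mean of the function.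

\begin{lemma}\label{lem:fm}
Let $W$ have a determinantal law on $J$, let $u\in J$ with $0<\Pr[u\in W]<1$, and let $h:2^{J\setminus u}\to\mathbb R$ be nondecreasing. Then
\[
\mathbb E[h(W\setminus u)\mid u\in W]\le\mathbb E[h(W\setminus u)\mid u\notin W].
\]
\end{lemma}

\begin{proof}
Write $e$ and $\bar e$ for the events $e\in W$ and $e\notin W$, and $h$ for $h(W\setminus u)$. We use induction on $|J|$; Case 1 does not use the induction hypothesis and covers $|J|=1$.

\emph{Case 1: $\Pr[e\mid u]\in\{0,1\}$ for all $e\ne u$.} Given $u$, the set $W\setminus u$ equals a fixed set $T$ almost surely. For $e\in T$, Lemma~\ref{lem:det}(c) gives $1=\Pr[e\mid u]\le\Pr[e\mid\bar u]$. So given $\bar u$ we have $W\setminus u\supseteq T$ almost surely, and $h\ge h(T)=\mathbb E[h\mid u]$.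

\emph{Case 2: $0<\Pr[e\mid u]<1$ for some $e\neq u$.} Given $u$, the sum $\sum_{e\ne u}\mathbf 1_e=k-1$ is constant, so $\sum_{e\ne u}\operatorname{Cov}(\mathbf 1_e,h\mid u)=0$. The terms with $\Pr[e\mid u]\in\{0,1\}$ vanish, so among the remaining terms one is nonnegative. Fix such an $e$ and put
\[
\sigma=\Pr[e\mid u]\in(0,1),\quad \sigma'=\Pr[e\mid\bar u],\quad m_1=\mathbb E[h\mid u,e],\quad m_0=\mathbb E[h\mid u,\bar e].
\]
The covariance equals $\sigma(1-\sigma)(m_1-m_0)$, so $m_1\ge m_0$, and $\sigma\le\sigma'$ by Lemma~\ref{lem:det}(c). Since $\sigma,\sigma'>0$, both $u$ and $\bar u$ have positive probability given $e$. The induction hypothesis, applied to the law of $W\setminus e$ given $e$ and to the nondecreasing function $T\mapsto h(T\cup\{e\})$ on $2^{J\setminus\{u,e\}}$, gives $m_1\le\mathbb E[h\mid\bar u,e]$. If $\sigma'<1$, then both $u$ and $\bar u$ have positive probability given $\bar e$, and the hypothesis applied to the law of $W$ given $\bar e$ and to the restriction of $h$ gives $m_0\le\mathbb E[h\mid\bar u,\bar e]$. Therefore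
\[
\mathbb E[h\mid u]=\sigma m_1+(1-\sigma)m_0\le\sigma'm_1+(1-\sigma')m_0\le\mathbb E[h\mid\bar u],
\]
where the first inequality is $(\sigma'-\sigma)(m_1-m_0)\ge0$, and for $\sigma'=1$ the second uses only the bound on $m_1$.
\end{proof}

\subsection{Support and marginals}

Let $X$ have rows indexed by $V_P$ and columns indexed by $U$, with entry $0$ at non-edges of $H$ and with entries at the edges that are algebraically independent reals: no nonzero polynomial with rational coefficients vanishes at them. In the Leibniz expansion of $\det X_W$, for $|W|=|V_P|$, the nonzero terms correspond to the perfect matchings between $V_P$ and $W$, and distinct matchings give distinct monomials, so no cancellation is possible. Thus $\det X_W\ne0$ if and only if $U\setminus W\in\mathcal B(H)$, and $X$ has rank $|V_P|$ because $\mathcal B(H)\neq\emptyset$. Put $w_R=\det(X_{U\setminus R})^2>0$ for $R\in\mathcal B(H)$.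

Scaling column $u$ by $e^{-\theta_u/2}$, for $\theta\in\mathbb R^U$, keeps the support and gives the determinantal measure with weights $\det(X_W)^2\prod_{u\in W}e^{-\theta_u}$. Since $\sum_{u\in W}\theta_u=\sum_{u\in U}\theta_u-\sum_{u\in R}\theta_u$, the law of $R=U\setminus W$ is then
\begin{equation}\label{eq:tilt}
\nu_\theta(R)\ \propto\ w_R\exp\Big(\sum_{u\in R}\theta_u\Big),\qquad R\in\mathcal B(H).
\end{equation}
For the two paths of Section~\ref{sec:example} the matrix $X$ is block diagonal, the weights factor over the two pairs, and $\nu_\theta$ makes the pairs independent. There is one parameter per node, and a relative entropy argument shows that this suffices to prescribe the marginals.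

\begin{lemma}\label{lem:marg}
Every $q$ in the relative interior of $B(H)$ is the vector of marginals of $\nu_\theta$ for some $\theta\in\mathbb R^U$.
\end{lemma}

\begin{proof}
Let $K$ be the compact convex set of probability vectors $\nu$ on $\mathcal B(H)$ with $\sum_{R\ni u}\nu_R=q_u$ for all $u$. First, $K$ contains a vector $\nu^0$ with all coordinates positive. Indeed, let $\bar q$ be the average of all $\mathbf 1_R$. For small $\varepsilon>0$ the point $q'=q+\varepsilon(q-\bar q)$ lies in $B(H)$, and $q=\frac1{1+\varepsilon}q'+\frac{\varepsilon}{1+\varepsilon}\bar q$ is a convex combination of the $\mathbf 1_R$ in which every coefficient is at least $\varepsilon/((1+\varepsilon)|\mathcal B(H)|)$.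

Let $\nu$ minimize the continuous function $\Phi(\nu)=\sum_R\nu_R\log(\nu_R/w_R)$ on $K$, with $0\log0=0$. Along the segment $(1-t)\nu+t\nu^0$, a term with $\nu_R>0$ has finite derivative at $t=0$, and a term with $\nu_R=0$ has derivative $-\infty$ because $x\log x$ does at $0$. Minimality therefore forces $\nu_R>0$ for all $R$. Then $\nu+tz\in K$ for small $|t|$ whenever $\sum_Rz_R=0$ and $\sum_{R\ni u}z_R=0$ for all $u$, so the gradient $(\log(\nu_R/w_R)+1)_R$ is orthogonal to all such $z$. It is thus a linear combination of the constraint vectors: $\log(\nu_R/w_R)=c+\sum_{u\in R}\theta_u$ for some $c$ and $\theta$. This is \eqref{eq:tilt}.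
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nd}]
Let $q$ be in the relative interior of $B(H)$ and let $R\sim\nu_\theta$ have marginals $q$, so that $W=U\setminus R$ is determinantal. Fix $u$ and a nondecreasing $g$. If $q_u\in\{0,1\}$, the two sides of \eqref{eq:nd} are equal. Otherwise define $h(T)=-g((U\setminus u)\setminus T)$ for $T\subseteq U\setminus u$. It is nondecreasing, and $h(W\setminus u)=-g(R\setminus u)$. As $u\in R$ means $u\notin W$, Lemma~\ref{lem:fm} gives $\mathbb E[g\mid u\in R]\le\mathbb E[g\mid u\notin R]$. The mean $\mathbb E[g]$ is a convex combination of these two numbers, so $\mathbb E[g\mid u\in R]\le\mathbb E[g]$; multiplying by $q_u$ gives \eqref{eq:nd}.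

For general $q\in B(H)$ choose points $q^{(i)}\to q$ in the relative interior, which is dense in $B(H)$, with distributions $\nu^{(i)}$ as above, and pass to a subsequence converging to a distribution $\nu$ on the finite set $\mathcal B(H)$. The marginals of $\nu$ are $q$, and for each fixed $u$ and $g$ both sides of \eqref{eq:nd} are continuous in $(q^{(i)},\nu^{(i)})$, so the inequality passes to the limit.
\end{proof}

\section{The algorithm}\label{sec:alg}

Fix $q\in B(H)$. The algorithm $\mathcal A_q$ samples $R$ as in Proposition~\ref{prop:nd} and fixes a perfect matching $M_R$ of $H$ between $U\setminus R$ and $V_P$. Independently of $R$ and of each other it draws \emph{ranks} $\tau_u$ uniform on $[1-q_u,1]$ for $u\in U$ (so $\tau_u=1$ if $q_u=0$), and orders $U$ by increasing rank, breaking ties by a fixed ordering of $U$. A predicted node is matched by $M_R$ on arrival. An adversarial node is matched to its first unmatched neighbor in $R$, if there is one. Since $V_P$ uses only $U\setminus R$ and $V_A$ uses only $R$, the two parts do not interact, and the interleaving of the arrivals plays no role.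

The window $[1-q_u,1]$ is chosen so that
\[
\Pr[u\in R,\ \tau_u<t]=q_u\cdot\frac{t-(1-q_u)}{q_u}=t-(1-q_u)\qquad(1-q_u\le t\le1).
\]
Thus $u$ looks like a node with a rank uniform on $[0,1]$ that is lost to the predicted nodes when the rank falls below $1-q_u$: the density $1/q_u$ of the rank cancels the probability $q_u$ of being reserved.

\begin{proposition}\label{prop:alg}
Let $G$ be an instance with predicted graph $H$, and let $A\in\mathcal B(H)$ be the set of partners of $V_A$ in a perfect matching of $G$. Then $\mathcal A_q$ satisfies $\mathbb E[\mathrm{ALG}]\ge|V_P|+\sum_{u\in A}f(q_u)$.
\end{proposition}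

For $S\subseteq U$ and fixed ranks, the \emph{run on $S$} processes the nodes of $V_A$ in their order of arrival and matches each to its first unmatched neighbor in $S$. A node of $S$ is \emph{available} until it is matched. The algorithm performs the run on $R$.

\begin{lemma}\label{lem:mono}
Fix the ranks and let $S\subseteq S'\subseteq U$. At all times, every node available in the run on $S$ is available in the run on $S'$.
\end{lemma}

\begin{proof}
This holds at the start; suppose it holds when $v'$ arrives. The only node that can leave the available set of the run on $S'$ is the node $w'$ that it picks. If $w'$ is unavailable in the run on $S$, the containment persists. If $w'$ is available there, then it is the first available neighbor of $v'$ in the larger set, hence also in the smaller one, and both runs remove it.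
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:alg}]
All of $V_P$ is matched. To count the matched nodes of $V_A$ we split the unit gain of each match between its two ends. When $v'\in V_A$ is matched to $w$, set $\alpha_w=e^{\tau_w-1}$ and $\beta_{v'}=1-e^{\tau_w-1}$; for all other nodes of $U$ and $V_A$ set $\alpha=0$ and $\beta=0$. All these numbers are nonnegative and their total is the number of matched nodes of $V_A$. That number is therefore at least $\sum(\alpha_u+\beta_v)$, summed over the edges $uv$ of the perfect matching with $v\in V_A$. So it suffices to fix such an edge, whose end $u$ lies in $A$, and to prove $\mathbb E[\alpha_u+\beta_v]\ge f(q_u)$. As $f(0)=0$ we may assume $q_u>0$.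

Both $\alpha_u$ and $\beta_v$ are controlled by what $v$ would obtain if $u$ were absent. For $S\subseteq U\setminus u$ let $T(S)\in[0,1]$ be the rank of the partner of $v$ in the run on $S$, and $T(S)=1$ if $v$ is unmatched there. It depends on the ranks $(\tau_w)_{w\ne u}$ but not on $\tau_u$. By Lemma~\ref{lem:mono}, enlarging the offline set enlarges the set of neighbors available to $v$, so for fixed ranks $T(S)$ is nonincreasing in $S$. Put $T=T(R\setminus u)$.

\emph{(i) $\beta_v\ge1-e^{T-1}$.} Apply Lemma~\ref{lem:mono} to $R\setminus u\subseteq R$. If $v$ is unmatched in the run on $R\setminus u$, then $T=1$ and the claim is $\beta_v\ge0$. Otherwise its partner there, of rank $T$, is available to $v$ in the run on $R$, so $v$ is matched at rank at most $T$.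

\emph{(ii) If $u\in R$ and $\tau_u<T$, then $u$ is matched.} Suppose $u$ is still available when $v$ arrives. Until then the two runs, on $R$ and on $R\setminus u$, make the same choices: their available sets differ only by $u$, and a node that does not pick $u$ picks its first available neighbor among the others, or has none. So $v$ sees the neighbors available in the run on $R\setminus u$, all of rank at least $T$, and also its neighbor $u$ of rank less than $T$. It takes $u$.

Let $\varphi(t)=e^{\max(t,1-q_u)-1}-e^{-q_u}$, a nondecreasing function of $t$. Since $\tau_u$ is independent of $(R,T)$, integrating over $\tau_u$ in (ii) gives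
\[
\mathbb E[\alpha_u]\ge\mathbb E\Big[\mathbf 1_{u\in R}\,\frac1{q_u}\int_{1-q_u}^{\max(T,1-q_u)}e^{t-1}\,dt\Big]=\frac1{q_u}\,\mathbb E\big[\mathbf 1_{u\in R}\,\varphi(T)\big].
\]
The difficulty is that $\mathbf 1_{u\in R}$ and $T$ both depend on $R$. If $u$ tends to be reserved together with many other nodes, it is present mostly when $T$ is small and $u$ is unlikely to be used. (For $\gamma=1/2$ in Section~\ref{sec:example}, with $u=x_1$ and $v=v_1$, we have $T=\tau_{x_2}$ when $u\in R$ and $T=1$ when $u\notin R$.) This is the one place where \eqref{eq:nd} enters. Fix $(\tau_w)_{w\ne u}$, which is independent of $R$. The function $g(S)=-\varphi(T(S))$ is nondecreasing on $2^{U\setminus u}$, so \eqref{eq:nd} gives $\mathbb E[\mathbf 1_{u\in R}\varphi(T)]\ge q_u\mathbb E[\varphi(T)]$, first conditionally on the ranks and then on average. With (i),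
\[
\mathbb E[\alpha_u+\beta_v]\ge\mathbb E\big[e^{\max(T,1-q_u)-1}-e^{T-1}\big]+1-e^{-q_u}\ge f(q_u).\qedhere
\]
\end{proof}

\begin{remark}
With ranks uniform on $[0,1]$ the same argument bounds $\mathbb E[\alpha_u+\beta_v]$ below by the mean of $q_u(e^{T-1}-e^{-1})+1-e^{T-1}$, whose value at $T=1$ is only $q_uf(1)$. For $q\equiv\delta$ this is again the first guess of Section~\ref{sec:guess}, although both choices of window then induce a uniformly random order and define the same algorithm. In that case the window changes only the accounting; for unequal marginals it also changes the algorithm, by favoring nodes with large $q_u$.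
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:graph}(1) and of the lower bound in (2)]
Let $q^*$ attain the maximum in $\operatorname{val}(H)$, so that $\sum_{u\in A}f(q^*_u)=\Psi(\mathbf 1_A,q^*)\ge\operatorname{val}(H)$ for every $A\in\mathcal B(H)$. Proposition~\ref{prop:alg} for $\mathcal A_{q^*}$ gives part (1). A matching of $kH$ covering all predicted nodes is a union of such matchings of the copies, so the reserve sets of $kH$ are the unions of one reserve set per copy. Sampling in each copy a reserve set with marginals $q^*$ shows $(q^*,\dots,q^*)\in B(kH)$. For the corresponding algorithm on $kH$, Proposition~\ref{prop:alg} gives $k|V_P|$ plus at least $\operatorname{val}(H)$ from each copy.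
\end{proof}

\section{Hard instances}\label{sec:upper}

The building block is the triangular instance. The next lemma bounds how many arrivals can be matched into a given subset $Q$ of free nodes. We keep a free parameter $\theta$, which makes the bound linear in the sizes $s$ and $r$; these will later be random.

\begin{lemma}\label{lem:triangle}
Let $S$ be a set of $s\ge1$ offline nodes, $Q\subseteq S$ with $|Q|=r$, and $\pi$ a uniformly random ordering of $S$. Let $v_1,\dots,v_s$ be online nodes, $v_t$ adjacent exactly to $\pi(t),\dots,\pi(s)$. Consider a random matching in which the partner of $v_t$, or the fact that it has none, is a function of $\pi(1),\dots,\pi(t-1)$. Then for every $\theta\ge0$ the expected number of nodes $v_t$ matched into $Q$ is at most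
\[
sf(\theta)+e^{-\theta}(r-\theta s)+1 .
\]
For $\theta=r/s$ the bound is $sf(r/s)+1$.
\end{lemma}

\begin{proof}
Let $\mu_t$ be the probability that $v_t$ is matched into $Q$. We look at the node $\pi(s)$, which is adjacent to all arrivals but can be used only once. Given $\pi(1),\dots,\pi(t-1)$, the partner of $v_t$ is determined and lies among the $s-t+1$ remaining nodes, and $\pi(s)$ is uniform on these nodes. So the event ``$v_t$ is matched into $Q$, and its partner is $\pi(s)$'' has probability $\mu_t/(s-t+1)$. These events are disjoint for different $t$ and each implies $\pi(s)\in Q$, so
\[
\sum_{t=1}^s\frac{\mu_t}{s-t+1}\le\frac rs .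
\]
We use this constraint with the multiplier $\lambda=se^{-\theta}\in(0,s]$. Let $\psi(x)=\max(1-\lambda/x,0)$. Since $0\le\mu_t\le1$,
\[
\sum_t\mu_t=\lambda\sum_t\frac{\mu_t}{s-t+1}+\sum_t\mu_t\Big(1-\frac\lambda{s-t+1}\Big)\le\frac{\lambda r}s+\sum_{m=1}^s\psi(m).
\]
The function $\psi$ is nondecreasing with values in $[0,1]$ and vanishes on $(0,\lambda]$. So $\psi(m)\le\int_m^{m+1}\psi$ for $m<s$ and $\psi(s)\le1$, whence
\[
\sum_{m=1}^s\psi(m)\le\int_\lambda^s\Big(1-\frac\lambda x\Big)dx+1=s-\lambda-\lambda\theta+1 .
\]
Adding up, $\sum_t\mu_t\le e^{-\theta}r+s(1-e^{-\theta})-\theta se^{-\theta}+1$.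
\end{proof}

On a single copy of $H$ the adversary has too few nodes for the triangular instance to take effect (Example~\ref{ex:forced}). On $kH$ it can choose a set $A_i$ in each copy, group the chosen nodes by the node $u\in U$ of which they are copies, and play one triangular instance per group. The algorithm has committed to its free nodes before it learns the $A_i$, so in the group of $u$ the fraction of free nodes is on average the fraction $q_u$ of copies in which $u$ was left free.

\begin{proposition}\label{prop:upper}
Let $a\in B(H)$ and $k\ge1$. For every randomized algorithm there is an instance with predicted graph $kH$ on which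
\[
\mathbb E[\mathrm{ALG}]\le k\Big(|V_P|+\max_{q\in B(H)}\Psi(a,q)\Big)+|U| .
\]
\end{proposition}

\begin{proof}
We define a random instance, independent of the coins and with finitely many outcomes, and bound the expectation over both; some fixed outcome then satisfies the bound.

\emph{The instance.} Write $(u,i)$ for the copy of $u\in U$ in the $i$-th copy of $H$. All predicted nodes arrive first, in a fixed order. Draw independent $A_1,\dots,A_k\in\mathcal B(H)$ with $\Pr[u\in A_i]=a_u$. For $u\in U$ let $S_u=\{(u,i):u\in A_i\}$ and $s_u=|S_u|$, and let $\pi_u$ be a uniformly random ordering of $S_u$, independently for different $u$. Then, for each $u$ in a fixed order of $U$, there arrive $s_u$ adversarial nodes \emph{of type $u$}, the $t$-th being adjacent exactly to $\pi_u(t),\dots,\pi_u(s_u)$. Adversarial nodes are named by their position in the arrival order, so only their edges carry information. Matching the $t$-th node of type $u$ to $\pi_u(t)$, and the predicted nodes of copy $i$ to the complement of $A_i$, gives a perfect matching, and $|V_A|=\sum_i|A_i|=\delta\cdot kn$ as required.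

\emph{Reduction to a reserve set.} The algorithm need not match all predicted nodes. Let $W$ be the set of offline nodes that it uses for them. Recall that a matching that is not maximum has an augmenting path, and that augmenting along it keeps all covered nodes covered. The maximum matchings of $kH$ cover all $k|V_P|$ predicted nodes, so repeated augmentation, by a fixed rule, yields a set $W'\supseteq W$ perfectly matched to the predicted nodes. Let $R$ be the complement of $W'$, let $R_i=\{u:(u,i)\in R\}\in\mathcal B(H)$, and let $N_u$ be the number of nodes of type $u$ matched into $R$. An adversarial node matched outside $R$ is matched into $W'\setminus W$, so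
\[
\mathrm{ALG}\le|W|+|W'\setminus W|+\sum_uN_u=k|V_P|+\sum_uN_u .
\]
Because the predicted nodes arrive first, $R$ is a function of the coins alone, and so is $q=\frac1k\sum_i\mathbf 1_{R_i}\in B(H)$.

\emph{One type.} Fix the coins and $u\in U$, and let $r_u=|R\cap S_u|$. Fix also all $A_i$ and all $\pi_{u'}$ with $u'\ne u$, and suppose $s_u\ge1$. When the $t$-th node of type $u$ arrives, the history consists of fixed data and of the neighborhoods $S_u\setminus\{\pi_u(1),\dots,\pi_u(j-1)\}$ for $j\le t$, so the decision is a function of $\pi_u(1),\dots,\pi_u(t-1)$. Lemma~\ref{lem:triangle} with $Q=R\cap S_u$ and $\theta=q_u$ bounds the conditional mean of $N_u$ by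
\[
s_uf(q_u)+e^{-q_u}(r_u-q_us_u)+1 ,
\]
and this also holds when $s_u=0$, since then $N_u=r_u=0$. Now average over the $A_i$ and the other orderings with the coins, hence $R$ and $q$, still fixed. We have $\mathbb E[s_u]=ka_u$ and $\mathbb E[r_u]=\sum_i\mathbf 1_{u\in R_i}\Pr[u\in A_i]=kq_ua_u$, so the middle term has mean $0$ and $\mathbb E[N_u\mid\text{coins}]\le ka_uf(q_u)+1$. Summing over $u$ gives
\[
\mathbb E\Big[\sum_uN_u\,\Big|\,\text{coins}\Big]\le k\Psi(a,q)+|U|\le k\max_{q'\in B(H)}\Psi(a,q')+|U| ,
\]
and we average over the coins.
\end{proof}

In Proposition~\ref{prop:upper} the adversary commits to $a$ first, whereas in $\operatorname{val}(H)$ the algorithm commits to $q$ first. The von Neumann--Sion minimax theorem removes the difference: if $K,L\subseteq\mathbb R^m$ are compact and convex and $\Psi:K\times L\to\mathbb R$ is continuous, convex in the first argument and concave in the second, then $\min_{a\in K}\max_{q\in L}\Psi(a,q)=\max_{q\in L}\min_{a\in K}\Psi(a,q)$.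

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:graph}(2)]
Our $\Psi$ is continuous on $B(H)\times B(H)$, linear in $a$, and concave in $q$ because $f$ is concave and $a\ge0$. So there is $a^*\in B(H)$ with $\max_q\Psi(a^*,q)=\operatorname{val}(H)$. Apply Proposition~\ref{prop:upper} with $a=a^*$.
\end{proof}

\section{The smallest value of a predicted graph}\label{sec:val}

It remains to prove Theorem~\ref{thm:graph}(3). Let $\mathbf 1$ be the all-ones vector on $U$. If $\delta\mathbf 1\in B(H)$, both players can play it, and the value is easy to find. If not, some nodes are necessarily reserved with probability below $\delta$, and one might fear that the adversary concentrates on them. But the adversary is confined to the same polytope $B(H)$, and a first-order condition at the most balanced point of $B(H)$ turns this into a bound.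

\begin{proposition}\label{prop:val}
$\operatorname{val}(H)\ge n\delta f(\delta)$, with equality if and only if $\delta\mathbf 1\in B(H)$.
\end{proposition}

\begin{proof}
Let $F(x)=x+e^{-x}$, so that $F'=f$, and let $p$ minimize $\sum_uF(p_u)$ over $B(H)$. For $a\in B(H)$ the derivative of this function at $p$ in the direction $a-p$ is nonnegative, that is, $\sum_uf(p_u)(a_u-p_u)\ge0$. Hence
\[
\operatorname{val}(H)\ge\min_{a\in B(H)}\Psi(a,p)\ge\sum_up_uf(p_u).
\]
The function $xf(x)=x-xe^{-x}$ has second derivative $(2-x)e^{-x}>0$ on $[0,1]$, and the average of the $p_u$ is $\delta$. By Jensen's inequality $\sum_up_uf(p_u)\ge n\delta f(\delta)$, strictly unless $p=\delta\mathbf 1$; in particular strictly if $\delta\mathbf 1\notin B(H)$. Conversely, if $\delta\mathbf 1\in B(H)$, then for every $q\in B(H)$ concavity of $f$ gives $\min_a\Psi(a,q)\le\delta\sum_uf(q_u)\le n\delta f(\delta)$.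
\end{proof}

\begin{lemma}\label{lem:hall}
$\delta\mathbf 1\in B(H)$ if and only if $|S|\le(1-\delta)|N_H(S)|$ for all $S\subseteq V_P$.
\end{lemma}

\begin{proof}
Taking complements, $\delta\mathbf 1\in B(H)$ if and only if $(1-\delta)\mathbf 1$ lies in the convex hull $C$ of the vectors $\mathbf 1_W$ with $W$ perfectly matchable to $V_P$. Consider the polytope
\[
P=\Big\{x\in\mathbb R_{\ge0}^{E_H}:\ \sum_ux_{uv}=1\ \ \forall v\in V_P,\quad\sum_vx_{uv}\le1\ \ \forall u\in U\Big\}.
\]
The incidence matrix of a bipartite graph is totally unimodular, so the vertices of $P$ are integral, and the integral points of $P$ are the indicators of the matchings that cover $V_P$. The linear map sending $x$ to its vector of \emph{loads} $(\sum_vx_{uv})_{u\in U}$ sends such a matching to $\mathbf 1_W$, where $W$ is the set of covered offline nodes, and so maps $P$ onto $C$. Thus $\delta\mathbf 1\in B(H)$ if and only if some $x\in P$ has all loads equal to $1-\delta$. The $n$ loads of any $x\in P$ sum to $|V_P|=(1-\delta)n$, so it is equivalent to ask that all loads be at most $1-\delta$.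

Form a network with arcs of capacity $1$ from a source to each $v\in V_P$, arcs of infinite capacity from $v$ to $u$ for $uv\in E_H$, and arcs of capacity $1-\delta$ from each $u\in U$ to a sink. The required $x$ is a flow of value $|V_P|$, and by the max-flow min-cut theorem it exists if and only if every cut has capacity at least $|V_P|$. A cut whose source side meets $V_P$ in $S$ and $U$ in $Y$ is finite only if $Y\supseteq N_H(S)$, and then has capacity $|V_P|-|S|+(1-\delta)|Y|$, which is smallest for $Y=N_H(S)$. So the condition is $(1-\delta)|N_H(S)|\ge|S|$ for all $S\subseteq V_P$.
\end{proof}

Proposition~\ref{prop:val} and Lemma~\ref{lem:hall} give Theorem~\ref{thm:graph}(3). This completes the proof of Theorem~\ref{thm:graph}, and with it the proof of Theorem~\ref{thm:ratio}.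

\begin{thebibliography}{1}

\bibitem{semionline}
\emph{Semi-Online Bipartite Matching},
\texttt{https://www.mit.edu/\textasciitilde vakilian/TTI-slides/svitkina.pdf}

\end{thebibliography}
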